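# A torsion-free group $G$ with $\mathrm{spli}\,G=\underline{\mathrm{cd}}\,G=3$

## 1. The guess $\mathrm{spli}=\underline{\mathrm{cd}}+1$, tested on finite groups and on $\mathbb Z^r$

Let $\Gamma$ be a discrete group. A $\Gamma$-module is a left $\mathbb Z\Gamma$-module, $\mathrm{pd}$ is projective dimension, and $\mathrm{gldim}$ is left global dimension. Two invariants measure the homological size of $\mathbb Z\Gamma$.

**Definition.** Ikenaga's generalized cohomological dimension is
$$\underline{\mathrm{cd}}\,\Gamma=\sup\{n:\mathrm{Ext}^n_{\mathbb Z\Gamma}(M,F)\ne0,\ M\text{ a }\mathbb Z\text{-free }\Gamma\text{-module},\ F\text{ a free }\mathbb Z\Gamma\text{-module}\},$$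
and $\mathrm{spli}\,\Gamma=\sup\{n:\mathrm{Ext}^n_{\mathbb Z\Gamma}(I,-)\neq0,\ I\text{ an injective }\mathbb Z\Gamma\text{-module}\}$ is the supremum of the projective dimensions of the injective $\mathbb Z\Gamma$-modules.

Both take values in $\{0,1,2,\dots\}\cup\{\infty\}$, with $\infty+1=\infty$. It is known that for every group
$$\underline{\mathrm{cd}}\,\Gamma\ \le\ \mathrm{spli}\,\Gamma\ \le\ \underline{\mathrm{cd}}\,\Gamma+1, \tag{1}$$
and that $\underline{\mathrm{cd}}\,\Gamma$ equals the Gorenstein cohomological dimension of $\Gamma$, the Gorenstein projective dimension of $\mathbb Z$ over $\mathbb Z\Gamma$ (we shall not use the latter). So $\mathrm{spli}$ has two possible values. Which one is it? The natural guess is the larger one always: over $\mathbb Z$ itself, the free modules $M$ allowed in $\underline{\mathrm{cd}}$ have projective dimension $0$, while injective modules are divisible and cost one step more. This guess is the conjecture of Dembegiotis and Talelli, stated in "On Some Questions Regarding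 Projectivity Criteria": *for any group $\Gamma$, $\mathrm{spli}\,\Gamma=\underline{\mathrm{cd}}\,\Gamma+1$.*

Before testing it, here are the textbook facts used throughout. For a commutative ring $k$, $\mathrm{cd}_k\Gamma$ is the projective dimension of the trivial $k\Gamma$-module $k$, and $H^*(\Gamma,-)=\mathrm{Ext}^*_{\mathbb Z\Gamma}(\mathbb Z,-)$. The prime fields are $\mathbb Q$ and the $\mathbb F_p$.

* **(F1)** Let $k$ be $\mathbb Z$ or a field, and let $M$ be a $k$-free $k\Gamma$-module. Then $\mathrm{Ext}^i_{k\Gamma}(M,N)\cong\mathrm{Ext}^i_{k\Gamma}(k,\mathrm{Hom}_k(M,N))$. Indeed, if $P\to k$ is a free resolution over $k\Gamma$, then $P\otimes_kM$ with diagonal action is a resolution of $M$. It is free, since $k\Gamma\otimes_kM$ is isomorphic to $k\Gamma\otimes_k M_0$, where $M_0$ is $M$ with trivial action. Finally $\mathrm{Hom}_{k\Gamma}(P\otimes_k M,N)=\mathrm{Hom}_{k\Gamma}(P,\mathrm{Hom}_k(M,N))$.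
* **(F2)** For $H\le\Gamma$, $\mathrm{Ext}^i_{\mathbb Z\Gamma}(M,\mathrm{Hom}_{\mathbb ZH}(\mathbb Z\Gamma,N))\cong\mathrm{Ext}^i_{\mathbb ZH}(M,N)$. Restriction to $H$ preserves projectives. It also preserves injectives, because $\mathrm{Hom}_{\mathbb ZH}(-,I)=\mathrm{Hom}_{\mathbb Z\Gamma}(\mathbb Z\Gamma\otimes_{\mathbb ZH}-,I)$ is exact for $I$ injective. If $|\Gamma:H|<\infty$, then $\mathrm{Hom}_{\mathbb ZH}(\mathbb Z\Gamma,N)\cong\mathbb Z\Gamma\otimes_{\mathbb ZH}N$.
* **(F3)** If $\mathrm{pd}_RM=d<\infty$, then $\mathrm{Ext}^d_R(M,F)\neq0$ for some free $F$. Indeed $\mathrm{Ext}^{d+1}_R(M,-)=0$ makes $\mathrm{Ext}_R^d(M,-)$ right exact; take $N$ with $\mathrm{Ext}^d_R(M,N)\ne0$ and a free $F$ mapping onto $N$.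
* **(F4)** If $P\to\mathbb Z$ is a projective resolution over $\mathbb Z\Gamma$, it splits over $\mathbb Z$, so $k\otimes P\to k$ is a projective resolution over $k\Gamma$. Hence $\mathrm{Ext}^i_{k\Gamma}(k,N)\cong H^i(\Gamma,N)$ for $k\Gamma$-modules $N$, and $\mathrm{cd}_k\Gamma\le\mathrm{cd}_{\mathbb Z}\Gamma$.
* **(F5)** If $H\le\Gamma$, then $\mathrm{cd}_kH\le\mathrm{cd}_k\Gamma$. Since $H^{2i}(\mathbb Z/p,\mathbb Z)=\mathbb Z/p$ for all $i\ge1$, a group with $\mathrm{cd}_{\mathbb Z}\Gamma<\infty$ is torsion-free.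

**Finite groups.** Let $\Gamma$ be finite. A free module is $\mathbb Z\Gamma\otimes F_0\cong\mathrm{Hom}_{\mathbb Z}(\mathbb Z\Gamma,F_0)$ with $F_0$ free abelian, so for $M$ $\mathbb Z$-free and $i>0$, (F2) gives $\mathrm{Ext}^i_{\mathbb Z\Gamma}(M,F)\cong\mathrm{Ext}^i_{\mathbb Z}(M,F_0)=0$. Thus $\underline{\mathrm{cd}}\,\Gamma=0$. If $I$ is injective, the embedding $I\to\mathrm{Hom}_{\mathbb Z}(\mathbb Z\Gamma,I)$, $x\mapsto(g\mapsto gx)$, splits. So $I$ is a summand of a module $\mathbb Z\Gamma\otimes_{\mathbb Z}I_0$ with $I_0$ an abelian group, and $\mathrm{pd}\,I\le1$, since $I_0$ has a free resolution of length $1$ over $\mathbb Z$. The module $\mathbb Q\Gamma\cong\mathrm{Hom}_{\mathbb Z}(\mathbb Z\Gamma,\mathbb Q)$ is injective and is not projective, because projective $\mathbb Z\Gamma$-modules are free abelian groups. So $\mathrm{spli}\,\Gamma=1=0+1$.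

**Free abelian groups.** Let $\Gamma=\mathbb Z^r$ and $R=\mathbb Z\Gamma=\mathbb Z[t_1^{\pm1},\dots,t_r^{\pm1}]$. The sequence $t_1-1,\dots,t_r-1$ is regular with quotient $\mathbb Z$, so its Koszul complex gives $\mathrm{cd}_{\mathbb Z}\Gamma\le r$ and $\mathrm{Ext}^r_R(\mathbb Z,R)\cong\mathbb Z\neq0$. With (F1) this yields $\underline{\mathrm{cd}}\,\Gamma=r$. The first syzygy $K$ of any module is $\mathbb Z$-free, so $\mathrm{Ext}_R^{r+1}(K,N)=H^{r+1}(\Gamma,\mathrm{Hom}_{\mathbb Z}(K,N))=0$ and $\mathrm{gldim}\,R\le r+1$. The sequence $p,t_1-1,\dots,t_r-1$ is regular with quotient $\mathbb F_p$, so $\mathrm{Ext}_R^{r+1}(\mathbb F_p,R)\cong\mathbb F_p\ne0$. Embed $\mathbb F_p$ in an injective $I$. As $\mathrm{Ext}_R^{r+2}(I/\mathbb F_p,R)=0$, the map $\mathrm{Ext}_R^{r+1}(I,R)\to\mathrm{Ext}_R^{r+1}(\mathbb F_p,R)$ is onto, and $\mathrm{spli}\,\Gamma=r+1$.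

The guess passes both tests. Nevertheless it is false.

## 2. The failure in dimension three and its range

**Theorem A.** There is a right-angled Coxeter group $W$ with a torsion-free subgroup $G$ of finite index such that $\mathrm{cd}_kG\le2$ for every field $k$, while $H^3(G,\mathbb Z[1/2])\ne0$. For this $G$, $\mathrm{spli}\,G=\underline{\mathrm{cd}}\,G=3$. Hence the conjecture is false.

We shall also see that $\mathrm{cd}_{\mathbb Z}G=3$. For the second theorem, recall that $\mathrm{hd}_{\mathbb Q}\Gamma$ is the largest $m$ with $H_m(\Gamma,U)\neq0$ for some $\mathbb Q\Gamma$-module $U$. For instance $\mathrm{hd}_{\mathbb Q}\mathbb Z^r=r$, since $H_r(\mathbb Z^r,\mathbb Q)=\mathbb Q$ and the Koszul resolution has length $r$. Always $\mathrm{hd}_{\mathbb Q}\Gamma\le\mathrm{cd}_{\mathbb Q}\Gamma$. A group has finite $\mathrm{vcd}$ if some torsion-free subgroup $H$ of finite index has $\mathrm{cd}_{\mathbb Z}H<\infty$; then $\mathrm{vcd}\,\Gamma=\mathrm{cd}_{\mathbb Z}H$, independently of $H$. The infinite dihedral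 group has $\mathrm{vcd}$ equal to $1$.

**Theorem B.**

1. For every $n\ge3$ there is a torsion-free group $\Gamma$ with $\mathrm{spli}\,\Gamma=\underline{\mathrm{cd}}\,\Gamma=\mathrm{cd}_{\mathbb Z}\Gamma=n$. The group $W$, which has torsion, also satisfies $\mathrm{spli}\,W=\underline{\mathrm{cd}}\,W=3$.
2. If $\Gamma$ has finite vcd and $\mathrm{vcd}\,\Gamma\le2$, then $\mathrm{spli}\,\Gamma=\underline{\mathrm{cd}}\,\Gamma+1$. So within groups of finite vcd, the conjecture holds when $\underline{\mathrm{cd}}\le2$ and fails for each value $n\ge3$.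
3. If $\mathrm{cd}_{\mathbb Z}\Gamma<\infty$, then $\mathrm{spli}\,\Gamma=\mathrm{gldim}\,\mathbb Z\Gamma$ and
$$\max\{\mathrm{cd}_{\mathbb Z}\Gamma,\ 1+\sup_p\mathrm{cd}_{\mathbb F_p}\Gamma,\ 1+\mathrm{hd}_{\mathbb Q}\Gamma\}\ \le\ \mathrm{spli}\,\Gamma\ \le\ 1+\max_{k\ \text{prime field}}\mathrm{cd}_k\Gamma. \tag{2}$$
Consequently, if $\mathrm{cd}_{\mathbb Q}\Gamma<\mathrm{cd}_{\mathbb Z}\Gamma$ or $\mathrm{hd}_{\mathbb Q}\Gamma=\mathrm{cd}_{\mathbb Q}\Gamma$, then $\mathrm{spli}\,\Gamma=\underline{\mathrm{cd}}\,\Gamma+1$ if and only if $\mathrm{cd}_k\Gamma=\mathrm{cd}_{\mathbb Z}\Gamma$ for some prime field $k$.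

A group with the dimension properties of $G$ over $\mathbb Z$ and over fields was, as far as we recall, first exhibited by Dicks and Leary, "On subgroups of Coxeter groups", 1998. Nothing below uses their result.

## 3. Reduction modulo $p$, and divisible top cohomology

The computation for $\mathbb Z^r$ suggests a way to prove the guess for groups of finite cohomological dimension. First we translate the question for such groups into one about global dimension.

**Lemma 1.** Let $\mathrm{cd}_{\mathbb Z}\Gamma=n<\infty$. Then $\underline{\mathrm{cd}}\,\Gamma=n$, and $\mathrm{spli}\,\Gamma=\mathrm{gldim}\,\mathbb Z\Gamma\in\{n,n+1\}$.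

*Proof.* **Step 1: $\underline{\mathrm{cd}}\,\Gamma=n$.** For $M$ $\mathbb Z$-free and $i>n$, (F1) gives $\mathrm{Ext}^i_{\mathbb Z\Gamma}(M,F)\cong H^i(\Gamma,\mathrm{Hom}_{\mathbb Z}(M,F))=0$. By (F3) applied to $\mathbb Z$, some free $F$ has $\mathrm{Ext}^n_{\mathbb Z\Gamma}(\mathbb Z,F)\ne0$.

**Step 2: $n\le\mathrm{gldim}\,\mathbb Z\Gamma\le n+1$.** The lower bound is $\mathrm{pd}\,\mathbb Z=n$. For the upper bound, let $0\to K\to F\to M\to0$ be exact with $F$ free. Then $K$ is $\mathbb Z$-free, so $\mathrm{Ext}^{n+2}_{\mathbb Z\Gamma}(M,N)\cong\mathrm{Ext}^{n+1}_{\mathbb Z\Gamma}(K,N)\cong H^{n+1}(\Gamma,\mathrm{Hom}_{\mathbb Z}(K,N))=0$ for every $N$.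

**Step 3: some injective module realizes the global dimension.** Let $d=\mathrm{gldim}\,\mathbb Z\Gamma$. It is finite, so there are $M,N$ with $\mathrm{Ext}^d_{\mathbb Z\Gamma}(M,N)\neq0$. Embed $M$ in an injective $I$. Since $\mathrm{Ext}^{d+1}_{\mathbb Z\Gamma}(I/M,N)=0$, the map $\mathrm{Ext}^d_{\mathbb Z\Gamma}(I,N)\to\mathrm{Ext}^d_{\mathbb Z\Gamma}(M,N)$ is onto. So $\mathrm{pd}\,I=d$ and $\mathrm{spli}\,\Gamma=d$. $\square$

So we ask whether some module has projective dimension $n+1$. The candidate is $\mathbb F_p$. Recall the first change of rings theorem (Weibel, *An Introduction to Homological Algebra*, Thm 4.3.3): if $x$ is a central nonzerodivisor of $R$ and $A\ne0$ is an $R/xR$-module with $\mathrm{pd}_{R/xR}A<\infty$, then $\mathrm{pd}_RA=1+\mathrm{pd}_{R/xR}A$. With $R=\mathbb Z\Gamma$, $x=p$, $A=\mathbb F_p$ it gives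
$$\mathrm{pd}_{\mathbb Z\Gamma}\mathbb F_p=1+\mathrm{cd}_{\mathbb F_p}\Gamma\qquad\text{if }\mathrm{cd}_{\mathbb Z}\Gamma<\infty. \tag{3}$$
Therefore the guess is right for $\Gamma$ as soon as $\mathrm{cd}_{\mathbb F_p}\Gamma=n$ for one prime $p$. To get this, take a free module $F$ with $H^n(\Gamma,F)\ne0$ and use $0\to F\xrightarrow{p}F\to F/pF\to0$. As $H^{n+1}(\Gamma,-)=0$,
$$H^n(\Gamma,F)/p\,H^n(\Gamma,F)\cong H^n(\Gamma,F/pF)\cong\mathrm{Ext}^n_{\mathbb F_p\Gamma}(\mathbb F_p,F/pF). \tag{4}$$
The modules $F/pF$ are exactly the free $\mathbb F_p\Gamma$-modules, so by (F3) and (F4), $\mathrm{cd}_{\mathbb F_p}\Gamma=n$ if and only if $H^n(\Gamma,F)$ fails to be $p$-divisible for some free $F$. For $\mathbb Z^r$ we have $H^r(\mathbb Z^r,\mathbb Z\Gamma)=\mathbb Z$, and all is well.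

Here is the exact point where the argument stops: the groups $H^n(\Gamma,F)$ are not zero, but they might all be divisible by every prime. Nonzero divisible groups exist and appear in homological algebra in the form $\mathrm{Ext}_{\mathbb Z}(\mathbb Q,\mathbb Z)$, a nonzero $\mathbb Q$-vector space. So we look for a group whose top cohomology comes from $\mathrm{Ext}_{\mathbb Z}(\mathbb Q,-)$, and which no field can see. That this suffices is the content of the next section.

## 4. Prime fields bound the global dimension of $\mathbb Z\Gamma$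

**Lemma 2.** If $\mathrm{cd}_k\Gamma\le m$ for every prime field $k$, then $\mathrm{gldim}\,\mathbb Z\Gamma\le m+1$.

*Proof.* By (F1), $\mathrm{Ext}^i_{k\Gamma}(M,N)\cong\mathrm{Ext}^i_{k\Gamma}(k,\mathrm{Hom}_k(M,N))$ for all $k\Gamma$-modules over a field $k$. So $\mathrm{gldim}\,k\Gamma\le m$ for every prime field $k$. The steps enlarge the class of modules $M$ known to satisfy $\mathrm{pd}_{\mathbb Z\Gamma}M\le m+1$.

**Step 1: modules over $\mathbb F_p\Gamma$ or $\mathbb Q\Gamma$.** The sequence $0\to\mathbb Z\Gamma\xrightarrow{p}\mathbb Z\Gamma\to\mathbb F_p\Gamma\to0$ shows $\mathrm{pd}_{\mathbb Z\Gamma}\mathbb F_p\Gamma\le1$. Tensoring a free resolution $0\to F_1\to F_0\to\mathbb Q\to0$ over $\mathbb Z$ with $\mathbb Z\Gamma$ shows $\mathrm{pd}_{\mathbb Z\Gamma}\mathbb Q\Gamma\le1$. Hence projective $k\Gamma$-modules have $\mathrm{pd}_{\mathbb Z\Gamma}\le1$. A $k\Gamma$-module has a projective $k\Gamma$-resolution of length at most $m$, so its projective dimension over $\mathbb Z\Gamma$ is at most $m+1$.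

**Step 2: Auslander's lemma for countable unions.** We need: if $M=\bigcup_{j\ge0}M_j$ with $0=M_0\subseteq M_1\subseteq\cdots$ and $\mathrm{pd}(M_{j+1}/M_j)\le d$ for all $j$, then $\mathrm{pd}\,M\le d$. For $d=0$ each $M_j\subseteq M_{j+1}$ splits, so $M\cong\bigoplus_jM_{j+1}/M_j$ is projective. For $d>0$ choose projectives $P_j$ mapping onto $M_{j+1}/M_j$, and lift to maps $P_j\to M_{j+1}$. Put $Q_j=\bigoplus_{i<j}P_i$. By induction $Q_j\to M_j$ is onto; let $K_j$ be its kernel. The snake lemma gives $K_{j+1}/K_j\cong\ker(P_j\to M_{j+1}/M_j)$, of projective dimension at most $d-1$. By induction on $d$, $K=\bigcup_jK_j$ has $\mathrm{pd}\,K\le d-1$. As $0\to K\to\bigoplus_jP_j\to M\to0$ is exact, $\mathrm{pd}\,M\le d$.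

**Step 3: modules $T$ that are torsion as abelian groups.** Write $T=\bigoplus_pT_p$ and $T_p=\bigcup_jT[p^j]$, where $T[p^j]$ is the kernel of $p^j$. The quotients $T[p^{j+1}]/T[p^j]$ are $\mathbb F_p\Gamma$-modules. Steps 1 and 2 give $\mathrm{pd}\,T_p\le m+1$, hence $\mathrm{pd}\,T\le m+1$.

**Step 4: $\mathbb Z$-torsion-free modules $N$.** The sequence $0\to N\to N\otimes\mathbb Q\to(N\otimes\mathbb Q)/N\to0$ gives
$$\mathrm{pd}\,N\le\max\{\mathrm{pd}(N\otimes\mathbb Q),\ \mathrm{pd}((N\otimes\mathbb Q)/N)-1\}\le m+1$$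
by Steps 1 and 3, since the quotient is torsion.

**Step 5: all modules.** If $T$ is the torsion submodule of $M$, use $0\to T\to M\to M/T\to0$. $\square$

By Lemmas 1 and 2, a group with $\mathrm{cd}_{\mathbb Z}G=3$ and $\mathrm{cd}_kG\le2$ for all prime fields $k$ satisfies $\mathrm{spli}\,G=\mathrm{gldim}\,\mathbb ZG=3=\underline{\mathrm{cd}}\,G$. We now construct one.

## 5. A flag $2$-complex with $H_1=\mathbb Q$ and $H_2=0$

We first solve the problem for spaces: we want a $2$-complex with $H^2\neq0$ over $\mathbb Z$, but $H^2=0$ over every field. By universal coefficients, $H_1=\mathbb Q$ and $H_2=0$ will do, because $\mathrm{Ext}_{\mathbb Z}(\mathbb Q,\mathbb Z)\ne0$ while $\mathrm{Tor}(\mathbb Q,k)=0$.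

**Definition.** A simplicial complex is *flag* if every finite set of pairwise adjacent vertices spans a simplex. The boundary of a triangle is not flag; its barycentric subdivision, a hexagon, is.

**Lemma 3.** There is a flag simplicial complex $L$ of dimension $2$ with vertex set $V$, and a map $\dim:V\to\{0,1,2\}$ injective on every simplex of $L$, such that $H_0(L)=\mathbb Z$, $H_1(L)=\mathbb Q$, $H_2(L)=0$. For every field $k$, $H_0(L;k)=k$ and $H_2(L;k)=0$.

*Proof.* **Step 1: a CW complex with this homology.** Let $Y$ have one $0$-cell, $1$-cells $x_i$ $(i\ge1)$ and $2$-cells $r_i$ $(i\ge1)$ attached along $x_ix_{i+1}^{-(i+1)}$. Then $\partial x_i=0$ and $\partial r_i=x_i-(i+1)x_{i+1}$. In $\partial(\sum a_ir_i)$ the coefficient of $x_1$ is $a_1$, and that of $x_j$ is $a_j-ja_{j-1}$ for $j\ge2$. If all vanish, then $a_1=0,a_2=0,\dots$ in turn. So $\partial_2$ is injective and $H_2(Y)=0$.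

Define $\mathrm{coker}\,\partial_2\to\mathbb Q$ by $x_i\mapsto1/i!$. It is well defined since $1/i!=(i+1)/(i+1)!$, and onto since $a/b=a(b-1)!/b!$. Modulo the relations, $x_i=(i+1)(i+2)\cdots N\,x_N$ for $i\le N$, so every element is a multiple $c\,x_N$, which maps to $c/N!$. So the map is injective, and $H_1(Y)=\mathbb Q$.

**Step 2: a flag complex with coloured vertices.** By Hatcher, *Algebraic Topology*, Thm 2C.5, $Y$ is homotopy equivalent to a $2$-dimensional simplicial complex $X$. Let $L$ be its barycentric subdivision: $V$ is the set of nonempty simplices of $X$, and the simplices of $L$ are the finite chains. Pairwise comparable simplices form a chain, so $L$ is flag. Dimension is strictly increasing along a chain, so $v\mapsto\dim v$ is injective on each simplex.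

**Step 3: field coefficients.** $H_2(L;k)\cong(H_2(L)\otimes k)\oplus\mathrm{Tor}(\mathbb Q,k)=0$, since $\mathbb Q$ is flat over $\mathbb Z$. Clearly $H_0(L;k)=k$. $\square$

## 6. The right-angled Coxeter group $W$ of $L$ and its subgroup $G$

To turn $L$ into a group we use the following construction.

**Definition.** The right-angled Coxeter group of $L$ is
$$W=\langle V\mid v^2=1\ (v\in V),\ [v,w]=1\ \text{for each edge }\{v,w\}\text{ of }L\rangle,$$
with word length $\ell$ in the generators $V$. For $T\subseteq V$ put $W_T=\langle T\rangle$.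

If the complex is one edge, $W=(\mathbb Z/2)^2$; if it is two points $a,b$, $W$ is the infinite dihedral group $D_\infty=\langle a,b\mid a^2=b^2=1\rangle$.

Sending the generators outside $T$ to $1$ defines a retraction of $W$ onto the right-angled Coxeter group of the full subcomplex on $T$. So $W_T$ is that group; in particular $W_T\cong(\mathbb Z/2)^T$ for a simplex $T$, and for nonadjacent $s\neq t$ the group $W_{\{s,t\}}$ is infinite dihedral. Applying the retraction to a reduced word of $x\in W_T$ deletes the letters outside $T$. Since the word was shortest, it has no such letters, and length in $W_T$ agrees with length in $W$. The homomorphism $v\mapsto-1$ shows $\ell(ws)=\ell(w)\pm1$ for $s\in V$.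

Let $G$ be the kernel of $W\to(\mathbb Z/2)^3$, $v\mapsto e_{\dim v}$. Its index is a power of $2$. The map is injective on $W_T$ for each simplex $T$ (including $\emptyset$), because the vertices of $T$ have distinct dimensions. Since $wxw^{-1}$ and $x$ have the same image, $G\cap wW_Tw^{-1}=1$. This is the stabilizer in $G$ of the coset $wW_T$, so
$$G\ \text{acts freely on}\ W/W_T\ \text{for every simplex }T\text{ of }L. \tag{5}$$

We use two facts about Coxeter groups, valid in arbitrary rank (Bourbaki, *Lie* IV §1; Davis, *The Geometry and Topology of Coxeter Groups*, Ch. 4). First, for $T\subseteq V$ each coset $wW_T$ has a unique shortest element $u$, and $\ell(ux)=\ell(u)+\ell(x)$ for $x\in W_T$. Second, the set of letters in a reduced word depends only on the element. Put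
$$\mathrm{In}(w)=\{s\in V:\ell(ws)<\ell(w)\}.$$
In $D_\infty$, $\mathrm{In}(1)=\emptyset$ and $\mathrm{In}(ab)=\{b\}$.

**Lemma 4.** (a) For $T\subseteq V$, $w$ is shortest in $wW_T$ if and only if $T\cap\mathrm{In}(w)=\emptyset$. (b) For $w\ne1$, $\mathrm{In}(w)$ is the vertex set of a nonempty simplex of $L$.

*Proof.* (a) Write $w=ux$ with $u$ shortest in $wW_T$ and $x\in W_T$. If $w$ is not shortest, then $x\neq1$. Let $s\in T$ be the last letter of a reduced word of $x$. Then $\ell(ws)=\ell(u)+\ell(xs)<\ell(u)+\ell(x)=\ell(w)$, so $s\in T\cap\mathrm{In}(w)$. Conversely, if $s\in T\cap\mathrm{In}(w)$, then $ws$ is a shorter element of $wW_T$.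

(b) The last letter of a reduced word of $w$ lies in $\mathrm{In}(w)$, so $\mathrm{In}(w)\neq\emptyset$. If $s\in\mathrm{In}(w)$, a reduced word of $ws$ followed by $s$ is a reduced word of $w$, so $s$ is a letter of $w$; by the second fact $\mathrm{In}(w)$ is finite. Let $s\ne t$ be in $\mathrm{In}(w)$ and write $w=ux$ with $u$ shortest in $wW_{\{s,t\}}$, $x\in W_{\{s,t\}}$. Then $\ell(xs)<\ell(x)$ and $\ell(xt)<\ell(x)$, so $x$ has reduced words ending in $s$ and in $t$. In an infinite dihedral group each element has only one reduced word, so $s$ and $t$ are adjacent. Since $L$ is flag, $\mathrm{In}(w)$ spans a simplex. $\square$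

## 7. Two resolutions over $kW$: length $3$ over $\mathbb Z$, length $2$ over a field

Let $\mathcal S$ be the poset of simplices of $L$ including $\emptyset$, let $\mathcal S^+=\mathcal S\setminus\{\emptyset\}$, and let $|\cdot|$ denote the order complex. So $|\mathcal S^+|$ is the barycentric subdivision of $L$, of dimension $2$, and $|\mathcal S|$ is the cone on it with apex $\emptyset$. For a chain $c=(T_0<\dots<T_j)$ put $\min c=T_0$.

Spreading the cone $|\mathcal S|$ around by $W$ will give a resolution of length $3$. Over a field we want to save one dimension. The cone is there to kill the homology of $L$. Over a field $k$, only $H_1(L;k)$ has to be killed besides keeping $H_0$, and this can be done by new basis elements in degree $2$, with no element in degree $3$. Accordingly, consider two based chain complexes $D$.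

* **(I)** $k=\mathbb Z$ and $D=C_*(|\mathcal S|;\mathbb Z)$, of length $3$.
* **(II)** $k$ is a field and $D$ is $C_*(|\mathcal S^+|;k)$ with the vector space $H:=H_1(L;k)$ added in degree $2$. Here $\partial h=z(h)$, where $z:H\to Z_1(|\mathcal S^+|;k)$ is a linear section of $Z_1\to H_1$. Choose a basis of $H$ and put $\min h=\emptyset$ for its elements. The length is $2$.

Construction (II) is impossible over $\mathbb Z$: there $H_1=\mathbb Q$ and $Z_1$ is free abelian, so $\mathrm{Hom}(\mathbb Q,Z_1)=0$ and no section exists. This is where $\mathbb Z$ and the fields part.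

**Lemma 5.** In both cases $D$ has homology $k$ in degree $0$, via the augmentation, and zero elsewhere.

*Proof.* In (I), $|\mathcal S|$ is a cone. In (II), degree $0$ homology is $H_0(L;k)=k$. In degree $1$ the cycles are $Z_1$ and the boundaries are $B_1+z(H)=Z_1$. In degree $2$, let $\partial(c+h)=\partial c+z(h)=0$. Then $h=[z(h)]=[-\partial c]=0$, so $\partial c=0$, and $c=0$ because $|\mathcal S^+|$ is $2$-dimensional with $H_2(L;k)=0$. $\square$

Now spread $D$ over $W$. Let $E$ be the complex of $kW$-modules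
$$E_j=\bigoplus_bk[W/W_{\min b}]\cdot b,\qquad b\text{ in the basis of }D_j .$$
Its differential sends $(wW_{\min b})b$ to $\sum_{b'}\lambda_{b'}(wW_{\min b'})b'$, where $\partial b=\sum\lambda_{b'}b'$. This makes sense because $\min b\subseteq\min b'$ whenever $b'$ occurs in $\partial b$: a face of a chain has the same or a larger minimum, and $\min h=\emptyset$. It squares to zero since $\partial^2=0$ in $D$. Let $E_0\to k$ send every coset to $1$.

For the two-point complex $\{a,b\}$ and type (I), $|\mathcal S|$ is the path $a-\emptyset-b$, and $E$ is the chain complex of a line tiled by the $D_\infty$-translates of this path. The tile at $w=a$ meets the tile at $1$ in the endpoint $a$, and $\mathrm{In}(a)=\{a\}$. The proof below adds the tiles in order of length.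

**Lemma 6.** $E\to k$ is a resolution of the trivial $kW$-module $k$.

*Proof.* **Step 1: filter by length.** Let $E^{(n)}\subseteq E$ be spanned by the $(wW_{\min b})b$ whose coset contains an element of length at most $n$. It is a subcomplex, because $wW_{\min b'}\supseteq wW_{\min b}$ in the differential. Also $E=\bigcup_nE^{(n)}$.

**Step 2: identify the layers.** A basis of $E^{(n)}/E^{(n-1)}$ is given by the cosets whose shortest element $w$ has length $n$. By Lemma 4(a) these are the pairs $(w,b)$ with $\ell(w)=n$ and $\min b\cap\mathrm{In}(w)=\emptyset$. The differential sends $(w,b)$ to $\sum\lambda_{b'}(w,b')$, where a term with $\min b'\cap\mathrm{In}(w)\ne\emptyset$ is zero, since its coset contains an element shorter than $w$. Hence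
$$E^{(n)}/E^{(n-1)}\cong\bigoplus_{\ell(w)=n}D/D^{\mathrm{In}(w)},\qquad D^\sigma:=\mathrm{span}\{b:\min b\cap\sigma\ne\emptyset\}. \tag{6}$$
Here $D^\sigma$ is a subcomplex since minima only grow under $\partial$. For $n=0$ only $w=1$ occurs, $\mathrm{In}(1)=\emptyset$, and $E^{(0)}=D$.

**Step 3: the layers with $n\ge1$ are acyclic.** Let $\sigma$ be a nonempty simplex and $Q_\sigma=\{T\in\mathcal S:T\cap\sigma\neq\emptyset\}$. If the minimum of a chain meets $\sigma$, so do all its members; and the added elements $h$ in (II) have $\min h=\emptyset$, so they are not in $D^\sigma$. Thus in both cases $D^\sigma=C_*(|Q_\sigma|;k)$. Consider the order-preserving maps of $Q_\sigma$ to itself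
$$\mathrm{id}\ \ge\ (T\mapsto T\cap\sigma)\ \le\ \mathrm{const}_\sigma .$$
The middle one takes values in $Q_\sigma$, as $T\cap\sigma$ is a nonempty simplex contained in $\sigma$. Comparable order-preserving maps are homotopic on order complexes, so $|Q_\sigma|$ is contractible. By Lemma 5, $D^\sigma$ and $D$ both have homology $k$ in degree $0$ only, via the augmentation, so $D^\sigma\to D$ is a homology isomorphism and $D/D^\sigma$ is acyclic. For $n\ge1$ every $\mathrm{In}(w)$ in (6) is a nonempty simplex by Lemma 4(b), so $E^{(n)}/E^{(n-1)}$ is acyclic.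

**Step 4: conclude.** By Step 3, $D=E^{(0)}\to E^{(n)}$ is a homology isomorphism for all $n$, hence so is $D\to E$. The augmentation of $E$ vanishes on boundaries and restricts to that of $D$, so the claim follows from Lemma 5. $\square$

**Proposition 7.** $\mathrm{cd}_kG\le2$ for every field $k$, and $\mathrm{cd}_{\mathbb Z}G\le3$.

*Proof.* By (5), each $k[W/W_{\min b}]$ is a free $kG$-module. So $E$ restricts to a $kG$-free resolution of $k$, of length $2$ in case (II) and of length $3$ with $k=\mathbb Z$ in case (I). $\square$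

## 8. The class of $\mathrm{Ext}_{\mathbb Z}(\mathbb Q,\mathbb Z[1/2])$ in $H^3(G,\mathbb Z[1/2])$

**Proposition 8.** $H^3(G,\mathbb Z[1/2])\neq0$, with trivial coefficients.

*Proof.* We compute over $W$, with coefficients chosen so that only the free part of $E$ contributes, and then restrict to $G$. Inverting $2$ serves twice: it makes the modules $k[W/W_T]$ projective, and it makes the index $|W:G|$ invertible.

**Step 1: the coefficient module.** Let $A=\mathbb Z[1/2]$ with every $v\in V$ acting as $-1$. This respects the relations of $W$. The action factors through $(\mathbb Z/2)^3$, each $e_i$ acting as $-1$, so $G$ acts trivially on $A$.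

**Step 2: $H^*(W,A)$ is the cohomology of $\mathrm{Hom}_{\mathbb ZW}(E,A)$, with $E$ of type (I).** As in (F4), $H^*(W,A)=\mathrm{Ext}^*_{\mathbb Z[1/2]W}(\mathbb Z[1/2],A)$. The complex $E[1/2]$ is a resolution of $\mathbb Z[1/2]$. Each $W_T$ is a finite $2$-group, so $|W_T|^{-1}\sum_{x\in W_T}x$ is an idempotent of $\mathbb Z[1/2]W$, and $\mathbb Z[1/2][W/W_T]$ is a direct summand of $\mathbb Z[1/2]W$. So $E[1/2]$ is a projective resolution, and $\mathrm{Hom}_{\mathbb Z[1/2]W}(E[1/2],A)=\mathrm{Hom}_{\mathbb ZW}(E,A)$.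

**Step 3: identify this complex.** We have $\mathrm{Hom}_W(\mathbb Z[W/W_T],A)=A^{W_T}$. This is $A$ for $T=\emptyset$; for $T\neq\emptyset$ an invariant $a$ has $-a=a$, so it is $0$. A homomorphism $f:E_j\to A$ is thus the same as the function $\varphi(b)=f((1\cdot W_{\min b})b)$ on $j$-chains $b$ of $\mathcal S$, which must vanish if $\min b\neq\emptyset$, that is, if $b\in|\mathcal S^+|$. The coboundary is $\varphi\mapsto\varphi\circ\partial$. So $\mathrm{Hom}_W(E,A)$ is the complex of simplicial cochains of $|\mathcal S|$ vanishing on $|\mathcal S^+|$. As $|\mathcal S|$ is a cone,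
$$H^3(W,A)\cong H^3(|\mathcal S|,|\mathcal S^+|;\mathbb Z[1/2])\cong H^2(L;\mathbb Z[1/2])\cong\mathrm{Ext}_{\mathbb Z}(\mathbb Q,\mathbb Z[1/2]). \tag{7}$$
The last isomorphism is the universal coefficient theorem with $H_2(L)=0$, $H_1(L)=\mathbb Q$.

**Step 4: $\mathrm{Ext}_{\mathbb Z}(\mathbb Q,\mathbb Z[1/2])\ne0$.** From $0\to\mathbb Z[1/2]\to\mathbb Q\to\mathbb Q/\mathbb Z[1/2]\to0$ and $\mathrm{Ext}_{\mathbb Z}(\mathbb Q,\mathbb Q)=0$, this group is the cokernel of
$$\mathbb Q=\mathrm{Hom}(\mathbb Q,\mathbb Q)\to\mathrm{Hom}(\mathbb Q,\mathbb Q/\mathbb Z[1/2]).$$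
The source is countable. The target is not: $\mathbb Q/\mathbb Z[1/2]$ contains its $3$-primary part, isomorphic to $\mathbb Q_3/\mathbb Z_3$. Moreover $\mathrm{Hom}(\mathbb Q,\mathbb Q_3)=\mathbb Q_3$ injects into $\mathrm{Hom}(\mathbb Q,\mathbb Q_3/\mathbb Z_3)$, because $\mathrm{Hom}(\mathbb Q,\mathbb Z_3)=0$ (no nonzero element of $\mathbb Z_3$ is divisible by all powers of $3$). So the cokernel is nonzero. The same argument with $\mathbb Q/\mathbb Z$ shows $\mathrm{Ext}_{\mathbb Z}(\mathbb Q,\mathbb Z)\ne0$.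

**Step 5: pass to $G$.** Corestriction after restriction is multiplication by $|W:G|$ on $H^3(W,A)$. This index is a power of $2$, hence invertible on the $\mathbb Z[1/2]$-module $H^3(W,A)$. So restriction $H^3(W,A)\to H^3(G,A)=H^3(G,\mathbb Z[1/2])$ is injective. $\square$

On the two-point complex $\{a,b\}$, Steps 2 and 3 give that $H^1(D_\infty,A)$ is the reduced $H^0$ of two points, namely $\mathbb Z[1/2]$. This agrees with $H^1(\langle ab\rangle,\mathbb Z[1/2])=\mathbb Z[1/2]$ for the infinite cyclic kernel of the sign character.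

*Proof of Theorem A.* The bound $\mathrm{cd}_kG\le2$ for all fields $k$ is Proposition 7, and $H^3(G,\mathbb Z[1/2])\neq0$ is Proposition 8. Together with $\mathrm{cd}_{\mathbb Z}G\le3$ they give $\mathrm{cd}_{\mathbb Z}G=3$, so $G$ is torsion-free by (F5). Lemma 1 gives $\underline{\mathrm{cd}}\,G=3$ and $\mathrm{spli}\,G=\mathrm{gldim}\,\mathbb ZG\ge3$. Lemma 2 with $m=2$ gives $\mathrm{gldim}\,\mathbb ZG\le3$. So $\mathrm{spli}\,G=3\ne4=\underline{\mathrm{cd}}\,G+1$. $\blacksquare$

In terms of (4): for every free $\mathbb ZG$-module $F$ the group $H^3(G,F)$ is divisible by every prime, and for some $F$ it is nonzero.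

## 9. Passage to subgroups of finite index

To treat $W$ itself and groups of finite vcd, we compare both invariants with those of a finite-index subgroup.

**Lemma 9.** Let $H\le\Gamma$ have finite index with $\mathrm{cd}_{\mathbb Z}H=n<\infty$. Then $\underline{\mathrm{cd}}\,\Gamma=\underline{\mathrm{cd}}\,H=n$ and $\mathrm{spli}\,\Gamma=\mathrm{spli}\,H=\mathrm{gldim}\,\mathbb ZH$.

*Proof.* The statements about $H$ alone are Lemma 1.

**Step 1: compute $\mathrm{Ext}$ into free modules over $H$.** A free $\mathbb Z\Gamma$-module is $F=\mathbb Z\Gamma\otimes_{\mathbb ZH}F'\cong\mathrm{Hom}_{\mathbb ZH}(\mathbb Z\Gamma,F')$ with $F'$ free over $\mathbb ZH$ of the same rank. By (F2), for all $\Gamma$-modules $M$,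
$$\mathrm{Ext}^i_{\mathbb Z\Gamma}(M,F)\cong\mathrm{Ext}^i_{\mathbb ZH}(M,F'). \tag{8}$$

**Step 2: $\underline{\mathrm{cd}}\,\Gamma=n$.** For $M$ $\mathbb Z$-free, (8) vanishes when $i>n$, by (F1) over $H$. By (F3) there is a free $F'$ with $H^n(H,F')\neq0$; with $F=\mathbb Z\Gamma\otimes_{\mathbb ZH}F'$ and $M=\mathbb Z$, (8) gives $\mathrm{Ext}^n_{\mathbb Z\Gamma}(\mathbb Z,F)\ne0$.

**Step 3: $\mathrm{spli}\,\Gamma\le\mathrm{spli}\,H$.** By (1) and Step 2, $\mathrm{spli}\,\Gamma\le n+1<\infty$. Let $I$ be an injective $\mathbb Z\Gamma$-module and $d=\mathrm{pd}\,I$, which is finite. By (F3) some free $F$ has $\mathrm{Ext}^d_{\mathbb Z\Gamma}(I,F)\neq0$, so $\mathrm{Ext}^d_{\mathbb ZH}(I,F')\ne0$ by (8). By (F2), $I$ is injective over $\mathbb ZH$, so $d\le\mathrm{spli}\,H$. The finiteness from (1) is what lets us test with free modules.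

**Step 4: $\mathrm{spli}\,H\le\mathrm{spli}\,\Gamma$.** Let $J$ be an injective $\mathbb ZH$-module. Then $\tilde J=\mathrm{Hom}_{\mathbb ZH}(\mathbb Z\Gamma,J)$ is injective over $\mathbb Z\Gamma$, since $\mathrm{Hom}_{\mathbb Z\Gamma}(-,\tilde J)=\mathrm{Hom}_{\mathbb ZH}(-,J)$ is exact. The decomposition $\mathbb Z\Gamma=\mathbb ZH\oplus\mathbb Z[\Gamma\setminus H]$ of $H$-$H$-bimodules makes $J$ a direct summand of $\tilde J$ over $\mathbb ZH$. As restriction preserves projectives, $\mathrm{pd}_{\mathbb ZH}J\le\mathrm{pd}_{\mathbb Z\Gamma}\tilde J\le\mathrm{spli}\,\Gamma$. $\square$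

## 10. Bounds for $\mathrm{spli}$ by the prime fields: Theorem B(3)

Let $n=\mathrm{cd}_{\mathbb Z}\Gamma<\infty$. By Lemma 1, $\underline{\mathrm{cd}}\,\Gamma=n$ and $\mathrm{spli}\,\Gamma=\mathrm{gldim}\,\mathbb Z\Gamma$. By (F4), $\mathrm{cd}_k\Gamma\le n$ for all $k$, so the maximum in (2) exists.

**Step 1: the upper bound.** This is Lemma 2 with $m=\max_k\mathrm{cd}_k\Gamma$.

**Step 2: the lower bounds $\mathrm{cd}_{\mathbb Z}\Gamma$ and $1+\mathrm{cd}_{\mathbb F_p}\Gamma$.** They are $\mathrm{pd}_{\mathbb Z\Gamma}\mathbb Z$ and, by (3), $\mathrm{pd}_{\mathbb Z\Gamma}\mathbb F_p$.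

**Step 3: the lower bound $1+\mathrm{hd}_{\mathbb Q}\Gamma$.** Here the class $\mathrm{Ext}_{\mathbb Z}(\mathbb Q,\mathbb Z)$ works in favor of a larger dimension. Let $m=\mathrm{hd}_{\mathbb Q}\Gamma$, and let $U$ be a $\mathbb Q\Gamma$-module with $H_m(\Gamma,U)\neq0$. Take a $\mathbb Z\Gamma$-free resolution $P\to U$ and put $C=\mathbb Z\otimes_{\mathbb Z\Gamma}P$. This is a complex of free abelian groups with $H_i(C)=\mathrm{Tor}_i^{\mathbb Z\Gamma}(\mathbb Z,U)=H_i(\Gamma,U)$, and $\mathrm{Hom}_{\mathbb Z\Gamma}(P,\mathbb Z)=\mathrm{Hom}_{\mathbb Z}(C,\mathbb Z)$. By universal coefficients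
$$\mathrm{Ext}^{m+1}_{\mathbb Z\Gamma}(U,\mathbb Z)=H^{m+1}(\mathrm{Hom}_{\mathbb Z}(C,\mathbb Z))\supseteq\mathrm{Ext}_{\mathbb Z}(H_m(\Gamma,U),\mathbb Z).$$
Since $H_m(\Gamma,U)$ is a nonzero $\mathbb Q$-vector space, the right-hand side is a nonempty product of copies of $\mathrm{Ext}_{\mathbb Z}(\mathbb Q,\mathbb Z)\neq0$. So $\mathrm{gldim}\,\mathbb Z\Gamma\ge m+1$.

**Step 4: the consequence.** If $\mathrm{spli}\,\Gamma=n+1$, the upper bound and $\mathrm{cd}_k\Gamma\le n$ force $\mathrm{cd}_k\Gamma=n$ for some prime field $k$. Conversely, let $\mathrm{cd}_k\Gamma=n$ for some prime field $k$. If $k=\mathbb F_p$, then $\mathrm{spli}\,\Gamma\ge n+1$ by Step 2. If $k=\mathbb Q$, then $\mathrm{cd}_{\mathbb Q}\Gamma=\mathrm{cd}_{\mathbb Z}\Gamma$, so the hypothesis gives $\mathrm{hd}_{\mathbb Q}\Gamma=\mathrm{cd}_{\mathbb Q}\Gamma=n$, and $\mathrm{spli}\,\Gamma\ge n+1$ by Step 3. As $\mathrm{spli}\,\Gamma\le n+1$, equality holds. $\square$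

For groups with $\mathrm{cd}_{\mathbb Z}\Gamma=n<\infty$, part (3) leaves undecided only the case $\mathrm{cd}_{\mathbb Q}\Gamma=n$, $\mathrm{hd}_{\mathbb Q}\Gamma<n$ and $\mathrm{cd}_{\mathbb F_p}\Gamma<n$ for all $p$. These notes neither show that this case occurs nor determine $\mathrm{spli}\,\Gamma$ in it; Theorem A is not affected.

## 11. All dimensions $n\ge3$, and none below: Theorem B(1) and (2)

*Proof of (1).* Let $\Gamma=G\times\mathbb Z^r$ with $n=3+r$.

**Step 1: the effect of a factor $\mathbb Z$.** Let $\Gamma'$ be a group, $t$ a generator of $\mathbb Z$, $k$ a commutative ring, and $P\to k$ a projective resolution over $k\Gamma'$. Tensoring it over $k$ with the resolution $0\to k[t^{\pm1}]\xrightarrow{t-1}k[t^{\pm1}]\to k\to0$ gives a projective resolution of $k$ over $k[\Gamma'\times\mathbb Z]$, longer by one. Hence $\mathrm{cd}_k(\Gamma'\times\mathbb Z)\le\mathrm{cd}_k\Gamma'+1$. Now let $k=\mathbb Z$, and take coefficients in a trivial module $B$. Homomorphisms into $B$ form two copies of $\mathrm{Hom}_{\mathbb Z\Gamma'}(P,B)$,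 one shifted by one degree, and the part of the differential between them is induced by $t-1$, which acts as $0$ on $B$. Therefore
$$H^{q+1}(\Gamma'\times\mathbb Z,B)\cong H^{q+1}(\Gamma',B)\oplus H^q(\Gamma',B).$$
(This is the Wang sequence, which here splits.) In particular $H^q(\Gamma',B)$ injects into $H^{q+1}(\Gamma'\times\mathbb Z,B)$.

**Step 2: the dimensions of $\Gamma$.** By Step 1, $\mathrm{cd}_k\Gamma\le2+r$ for each field $k$, and $\mathrm{cd}_{\mathbb Z}\Gamma\le3+r$. With $B=\mathbb Z[1/2]$, Proposition 8 and Step 1 give $H^{3+r}(\Gamma,B)\neq0$. So $\mathrm{cd}_{\mathbb Z}\Gamma=3+r$, and $\Gamma$ is torsion-free.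

**Step 3: conclude.** By Lemma 1, $\underline{\mathrm{cd}}\,\Gamma=3+r$ and $\mathrm{spli}\,\Gamma=\mathrm{gldim}\,\mathbb Z\Gamma\ge3+r$; by Lemma 2, $\mathrm{gldim}\,\mathbb Z\Gamma\le3+r$. Finally, Lemma 9 applied to $G\le W$ gives $\underline{\mathrm{cd}}\,W=3$ and $\mathrm{spli}\,W=\mathrm{spli}\,G=3$. The group $W$ has torsion, since $v^2=1$. $\square$

*Proof of (2).* **Step 1: reduce to torsion-free groups and to one prime.** Let $H\le\Gamma$ be torsion-free of finite index with $\mathrm{cd}_{\mathbb Z}H=n=\mathrm{vcd}\,\Gamma\le2$. By Lemma 9, $\underline{\mathrm{cd}}\,\Gamma=\underline{\mathrm{cd}}\,H=n$ and $\mathrm{spli}\,\Gamma=\mathrm{spli}\,H$. We have $\mathrm{spli}\,H\le n+1$ by Lemma 1, and $\mathrm{spli}\,H\ge1+\mathrm{cd}_{\mathbb F_p}H$ by (2). So it suffices to show $\mathrm{cd}_{\mathbb F_p}H\ge n$ for some $p$.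

**Step 2: $n=0$ and $n=1$.** For $n=0$ there is nothing to prove. For $n=1$ the group $H$ is nontrivial and torsion-free, so it contains $\mathbb Z$, and $\mathrm{cd}_{\mathbb F_p}H\ge\mathrm{cd}_{\mathbb F_p}\mathbb Z=1$ by (F5).

**Step 3: $n=2$.** Suppose $\mathrm{cd}_{\mathbb F_p}H\le1$. Dunwoody's theorem (*Accessibility and groups of cohomological dimension one*, Proc. London Math. Soc. 38 (1979)) says that $\mathrm{cd}_RH\le1$ if and only if $H$ is the fundamental group of a graph of finite groups whose orders are invertible in $R$. The vertex groups embed in the torsion-free group $H$, so they are trivial, and $H$ is the fundamental group of a graph, that is, free. Then $\mathrm{cd}_{\mathbb Z}H\le1$, a contradiction. So $\mathrm{cd}_{\mathbb F_p}H\ge2$ for every $p$.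

**Step 4: the range within finite vcd.** By Lemma 9, a group of finite vcd has $\underline{\mathrm{cd}}\,\Gamma=\mathrm{vcd}\,\Gamma$. So Steps 1–3 show that the conjecture holds for groups of finite vcd with $\underline{\mathrm{cd}}\le2$. The groups in (1) have finite cohomological dimension over $\mathbb Z$, and they show that it fails for each value $n\ge3$. $\blacksquare$
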